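# Multiple ergodic averages along $k$ polynomials: complexity at most $k-1$

## 1. Linear families and the van der Corput lemma

Throughout, $(X,\mathcal X,\mu,T)$ is an invertible measure-preserving system on a standard probability space, $T^tf(x)=f(T^tx)$, and $e(t)=e^{2\pi\sqrt{-1}\,t}$. The system is *totally ergodic* if $T,T^2,T^3,\dots$ are all ergodic.

We start with averages along linear polynomials. Let $a_1,\dots,a_k$ be distinct nonzero integers and look at
$$\frac1N\sum_{n=1}^N T^{a_1n}f_1\cdots T^{a_kn}f_k ,\qquad f_j\in L^\infty(\mu).$$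
Which condition on a single $f_i$ forces these averages to tend to $0$ in $L^2$? The right language is that of the Host–Kra seminorms.

**Definition 1.1.** For $T$ ergodic and $f\in L^\infty(\mu)$ put $|||f|||_1=|\int f\,d\mu|$ and
$$|||f|||_{s+1}^{2^{s+1}}=\lim_{R\to\infty}\frac1R\sum_{h=1}^R|||T^hf\cdot\bar f|||_s^{2^s}\qquad(s\ge1).\tag{1}$$

The limits exist. By induction on $s$, $|||\bar f|||_s=|||f|||_s=|||Tf|||_s$. The Host–Kra factors $Z_0\subset Z_1\subset Z_2\subset\cdots$ satisfy
$$\mathbb E(f|Z_s)=0\iff|||f|||_{s+1}=0 .\tag{2}$$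
In general $Z_0$ is the factor of $T$-invariant sets, so it is trivial when $T$ is ergodic; $Z_1$ is the Kronecker factor.

**Example 1.2.** Let $\alpha$ be irrational. On the circle with $Ty=y+\alpha$, the function $f=e(y)$ has $|||f|||_1=0$. But $T^hf\cdot\bar f=e(h\alpha)$ has modulus $1$, so $|||f|||_2=1$. Next take $T(y_1,y_2)=(y_1+\alpha,y_2+y_1)$ on $\mathbb T^2$, which is totally ergodic (checked in Section 3), and $f=e(y_2)$. Since $T^h(y_1,y_2)=(y_1+h\alpha,\;y_2+hy_1+\binom h2\alpha)$, we get $T^hf\cdot\bar f=e(hy_1+\binom h2\alpha)$. This has integral $0$, so $|||f|||_2=0$ and $\mathbb E(f|Z_1)=0$. Differencing once more gives a constant of modulus $1$, so $|||f|||_3=1$.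

**Lemma 1.3 (van der Corput).** Let $(u_n)$ be a bounded sequence in a Hilbert space and $\gamma_h=\limsup_N\big|\frac1N\sum_{n\le N}\langle u_{n+h},u_n\rangle\big|$. Then
$$\limsup_N\Big\|\frac1N\sum_{n\le N}u_n\Big\|^2\le2\limsup_H\frac1H\sum_{h=1}^H\gamma_h .$$

*Proof.* Let $\|u_n\|\le K$ and fix $H$. The average of $u_n$ over $n\le N$ differs by at most $2KH/N$ from the average of $\frac1H\sum_{t\le H}u_{n+t}$. By convexity of $\|\cdot\|^2$, the squared norm of the latter average is at most
$$\frac1{H^2}\sum_{t,t'\le H}\frac1N\sum_{n\le N}\langle u_{n+t},u_{n+t'}\rangle .$$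
The diagonal contributes at most $K^2/H$. A pair with $|t-t'|=h\ge1$ contributes at most $\gamma_h$ to the upper limit in $N$, and there are $2(H-h)\le2H$ such ordered pairs. So the left side of the lemma is at most $K^2/H+\frac2H\sum_{h<H}\gamma_h$. Let $H\to\infty$. $\square$

**Proposition 1.4.** Let $T$ be totally ergodic and $a_1,\dots,a_k$ distinct nonzero integers. There is a constant $C$, depending only on the $a_j$, such that for $|f_j|\le1$ and every $i$
$$\limsup_N\Big\|\frac1N\sum_{n\le N}\prod_jT^{a_jn}f_j\Big\|_2\le C\,|||f_i|||_k .$$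
In particular, if $\mathbb E(f_i|Z_{k-1})=0$ for some $i$, the averages tend to $0$.

*Proof.* Induction on $k$. For $k=1$ the map $T^{a_1}$ is ergodic, so by the mean ergodic theorem the averages tend to $\int f_1$, and $C=1$ works.

Let $k\ge2$, fix $i$, and choose $i_0\ne i$. Put $u_n=\prod_jT^{a_jn}f_j$. Then
$$\langle u_{n+h},u_n\rangle=\int\prod_jT^{a_jn}\big(T^{a_jh}f_j\cdot\bar f_j\big)\,d\mu=\int\big(T^{a_{i_0}h}f_{i_0}\cdot\bar f_{i_0}\big)\prod_{j\ne i_0}T^{(a_j-a_{i_0})n}\big(T^{a_jh}f_j\cdot\bar f_j\big)\,d\mu ,$$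
where the second equality applies $T^{-a_{i_0}n}$ inside the integral. The $k-1$ integers $a_j-a_{i_0}$ are distinct and nonzero. By Cauchy–Schwarz and induction, $\gamma_h\le C'\,|||T^{a_ih}f_i\cdot\bar f_i|||_{k-1}$. For negative $a_i$ note that $T^{-h}f\cdot\bar f=T^{-h}(f\cdot T^h\bar f)$ has the same seminorm as $T^hf\cdot\bar f$. Hence, with $R=|a_i|H$ and then Hölder's inequality and (1),
$$\limsup_H\frac1H\sum_{h\le H}\gamma_h\le C'|a_i|\limsup_R\frac1R\sum_{h\le R}|||T^hf_i\cdot\bar f_i|||_{k-1}\le C'|a_i|\,|||f_i|||_k^2 .$$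
Lemma 1.3 gives the claim with $C^2=2C'|a_i|$. The last sentence follows from (2) after scaling. $\square$

A single polynomial of any degree is also easy.

**Proposition 1.5.** Let $T$ be totally ergodic, $P\in\mathbb Z[n]$ nonconstant, $f\in L^\infty(\mu)$ with $\int f=0$. Then $\frac1N\sum_{n\le N}T^{P(n)}f\to0$ in $L^2$.

*Proof.* Let $\sigma_f$ be the spectral measure, $\langle T^tf,f\rangle=\int e(t\theta)\,d\sigma_f(\theta)$. Then $\|\frac1N\sum_{n\le N}T^{P(n)}f\|_2^2=\int|\frac1N\sum_{n\le N}e(P(n)\theta)|^2d\sigma_f(\theta)$. For irrational $\theta$ the integrand tends to $0$ by Weyl's theorem. For rational $\theta=p/q$, the mass $\sigma_f(\{\theta\})$ is the squared norm of the projection of $f$ to the eigenspace of $e(\theta)$. Such an eigenfunction is $T^q$-invariant, so it is constant, and the projection is $0$ because $\int f=0$. Now use dominated convergence. $\square$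

Total ergodicity matters: on $\mathbb Z/2$ with $Ty=y+1$ (ergodic, but $T^2=\mathrm{id}$), $f(y)=(-1)^y$ has integral $0$ and $T^{2n}f=f$ for all $n$.

What changes for several polynomials? In Proposition 1.4 linearity was used at one point: $a_j(n+h)-a_jn$ does not depend on $n$, so the two copies of $f_j$ merge into one function. The differencing does not increase the number of functions, and translating removes one. Try $u_n=T^nf_1\cdot T^{n^2}f_2$ with $|f_1|,|f_2|\le 1$. The linear copies merge, the quadratic ones do not: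
$$\langle u_{n+h},u_n\rangle=\int T^n(T^hf_1\cdot\bar f_1)\cdot T^{n^2+2hn}(T^{h^2}f_2)\cdot T^{n^2}\bar f_2\,d\mu .$$
Translating by $T^{-n}$ leaves $v_n=T^{n^2+(2h-1)n}(T^{h^2}f_2)\cdot T^{n^2-n}\bar f_2$. Apply the lemma again with shift $r$. Now nothing merges; there are four functions. Translating by $T^{-(n^2-n)}$ leaves three linear exponents, up to constants:
$$2rn,\qquad 2hn,\qquad 2(h+r)n .$$
For $r\ne h$ these are distinct and nonzero, and Proposition 1.4 gives the bound by a constant (depending on $r,h$) times $|||f_2|||_3$. So if $\mathbb E(f_2|Z_2)=0$, the averages tend to $0$. But we started with two polynomials, and two linear ones would need only $Z_1$. The method stops where the copies of $f_2$ fail to merge: it then counts functions that are not in the original average, and the order of its seminorm follows this count, here $3$ instead of $2$. Is this loss real?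

## 2. Complexity of a polynomial family

Let $k\ge1$ and let $\mathcal P=\{P_1,\dots,P_k\}\subset\mathbb Z[n]$ be such that every $P_i$ and every $P_i-P_j$ ($i\ne j$) is nonconstant. Consider
$$\frac1N\sum_{n=1}^NT^{P_1(n)}f_1\cdot T^{P_2(n)}f_2\cdots T^{P_k(n)}f_k,\qquad f_1,\dots,f_k\in L^\infty(\mu).\tag{3}$$

**Definition 2.1.** The *complexity* of $\mathcal P$ is the smallest integer $s\ge0$ such that for every totally ergodic system and all $f_1,\dots,f_k\in L^\infty(\mu)$, the averages (3) converge to $0$ in $L^2(\mu)$ whenever $\mathbb E(f_i|Z_s)=0$ for some $i$.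

It is known that such an $s$ exists for every such family, and we use this fact. Propositions 1.4 and 1.5 say that the complexity is at most $k-1$ for linear families without constant terms and for $k=1$. The question, posed in "The polynomial Szemerédi theorem and beyond" (https://www.icms.org.uk/sites/default/files/downloads/Polynomial%20Szemeredi%20theorem%20and%20beyond%20Kuca.pdf), is whether it is at most $k-1$ always. The answer is yes, and the bound is best possible for every $k$. Put $P_0:=0$, so that $P_i-P_j$ is nonconstant for all $0\le i\ne j\le k$.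

**Theorem A.** Let $T$ be totally ergodic and $f_1,\dots,f_k\in L^\infty(\mu)$. If $\mathbb E(f_i|Z_{k-1})=0$ for some $i$, then $\frac1N\sum_{n\le N}\prod_jT^{P_j(n)}f_j\to0$ in $L^2(\mu)$. Hence the complexity of $\mathcal P$ is at most $k-1$.

**Theorem B.** Let $P_0,\dots,P_p\in\mathbb R[n]$ have pairwise nonconstant differences, and let $q_0,\dots,q_p\in\mathbb R[t]$ satisfy
$$\sum_{i=0}^pq_i(x+P_i(n))=0\quad\text{identically}.\tag{4}$$
Then $\deg q_i\le p-1$ whenever $q_i\ne0$. (For $p=0$: $q_0=0$.)

**Theorem C.** (a) Let $c(\mathcal P)$ be the largest degree of a $q_i$ occurring in a relation $\sum_{i=0}^kq_i(x+P_i(n))=0$ with $q_i\in\mathbb R[t]$. Then $c(\mathcal P)\le\operatorname{complexity}(\mathcal P)\le k-1$. (b) For every $k\ge1$ and nonconstant $P\in\mathbb Z[n]$, the family $\{P,2P,\dots,kP\}$ has complexity exactly $k-1$.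

Only polynomials in one variable $n$ are treated. Section 3 shows how relations (4) produce functions on which the averages do not tend to $0$. Section 4 proves Theorem B. Sections 5–8 prove Theorem A, with Theorem B as the only algebraic input about the $P_j$.

## 3. Relations between shifted polynomials as obstructions

For $\{n,2n\}$ there is the relation $x-2(x+n)+(x+2n)=0$ of degree $1$.

For $\{n,n^2\}$ there is none of degree $d\ge1$. Let $c_i$ be the coefficient of $t^d$ in $q_i$. The coefficients of $x^d$ and $x^{d-1}$ in the relation give $c_0+c_1+c_2=0$ and $d(c_1n+c_2n^2)+\text{const}=0$, so all $c_i$ vanish. Hence $c(\mathcal P)=0$.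

For $\{n,n^2,n^2+n\}$ we have $x-(x+n)-(x+n^2)+(x+n^2+n)=0$. A relation of degree $d\ge2$ would have $(c_0,c_1,c_2,c_3)=c\,(1,-1,-1,1)$ by the coefficients of $x^d$ and $x^{d-1}$. In the coefficient of $x^{d-2}$ the term $\binom d2\sum c_iP_i^2=\binom d2\,2c\,n^3$ can only be compensated by combinations of $1,P_1,P_2,P_3$, of degree at most $2$. So $c=0$, and $c(\mathcal P)=1<k-1=2$.

**Proposition 3.1.** If there is a relation $\sum_{i=0}^kq_i(x+P_i(n))=0$ whose largest degree is $d$, then the complexity of $\mathcal P$ is at least $d$.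

*Proof.* We may assume $d\ge1$.

**Step 1 (integer coefficients).** We want integers in order to use the $q_i$ as frequencies of characters. Relations with all degrees $\le d$ are the real solutions of a homogeneous linear system with rational coefficients. The rational solutions span the real ones, so some rational solution has a $q_i$ of degree $d$. After scaling, $q_i=\sum_{j=0}^dq_{i,j}\binom tj$ with all $q_{i,j}\in\mathbb Z$. The coefficient of $x^d$ gives $\sum_iq_{i,d}=0$, so at least two $q_{i,d}$ are nonzero and $q_{i_0,d}\ne0$ for some $i_0\ge1$.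

**Step 2 (the system).** We need a totally ergodic system where $\binom tj$ appears along orbits. Let $\alpha$ be irrational and $T(y_1,\dots,y_d)=(y_1+\alpha,\,y_2+y_1,\dots,y_d+y_{d-1})$ on $\mathbb T^d$. For $m\in\mathbb Z^d$, $e(m\cdot Ty)=e(m_1\alpha)\,e(Um\cdot y)$ with $(Um)_j=m_j+m_{j+1}$, $m_{d+1}=0$. Let $f=\sum c_me(m\cdot y)$ in $L^2$ be $T^q$-invariant, $q\ge1$. Then $|c_m|$ is constant on orbits of $U^q$, so $c_m\neq0$ only if the orbit of $m$ is finite. As $U^q$ is unipotent, $r\mapsto U^{qr}m$ is polynomial; if it takes finitely many values it is constant, so $U^qm=m$. Since $U^q-1=(U-1)(1+U+\dots+U^{q-1})$ and the second factor is $q$ plus a nilpotent map, hence invertible over $\mathbb Q$, we get $Um=m$, so $m=(m_1,0,\dots,0)$. Then $e(m_1y_1)\circ T^q=e(qm_1\alpha)e(m_1y_1)$ forces $m_1=0$. So $f$ is constant and $T$ is totally ergodic.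

**Step 3 (the averages do not tend to $0$).** Put $y_0:=\alpha$. By Pascal's rule and induction on $t$ in both directions, $y_j\circ T^t=\sum_{l=0}^j\binom tl\,y_{j-l}$ for $t\in\mathbb Z$. Let $f_i(y)=e\big(\sum_{j=1}^dq_{i,j}y_j\big)$ for $0\le i\le k$ and $\nabla q(t)=q(t+1)-q(t)$. Since $\sum_{j\ge u}q_{i,j}\binom t{j-u}=\nabla^uq_i(t)$, collecting the coefficient of each $y_u$ gives
$$f_i(T^ty)=e\Big(\sum_{u=0}^dy_u\nabla^uq_i(t)-\alpha q_{i,0}\Big);$$
the correction for $u=0$ arises because $j$ starts at $1$. Apply $\nabla^u$ in $x$ to the relation and set $x=0$: $\sum_i(\nabla^uq_i)(P_i(n))=0$ for all $u$. Hence $\prod_{i=0}^kf_i(T^{P_i(n)}y)=e(-\alpha\sum_iq_{i,0})=:\kappa$. As $P_0=0$, $\prod_{i\ge1}T^{P_i(n)}f_i=\kappa\overline{f_0}$ for all $n$, so the averages equal $\kappa\overline{f_0}$ and do not tend to $0$.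

**Step 4 ($\mathbb E(f_{i_0}|Z_{d-1})=0$).** This makes Step 3 an obstruction. By the formula for $y_j\circ T^h$, replacing $f$ by $T^hf\cdot\bar f$ in a function $e(ay_j+\text{integer combination of }y_{j'},\,j'<j)$ with $j\ge2$ gives $e(ahy_{j-1}+\text{integer combination of }y_{j'},\,j'<j-1)$. After $d-1$ steps with $h_1,\dots,h_{d-1}\ge1$, $f_{i_0}$ becomes a constant times $e(q_{i_0,d}h_1\cdots h_{d-1}y_1)$, which has integral $0$. By (1), $|||f_{i_0}|||_d=0$, and by (2) $\mathbb E(f_{i_0}|Z_{d-1})=0$. Then $\mathbb E(f_{i_0}|Z_s)=0$ for every $s\le d-1$, so the property in Definition 2.1 fails for all $s\le d-1$. $\square$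

## 4. Degrees of relations and a weighted order of vanishing

If $\mathcal P$ had a relation of degree $k$ or more, Theorem A would be false. So Theorem B is the first thing to prove.

For $p=1$, substitute $x-P_0(n)$ for $x$: $q_0(x)+q_1(x+P(n))=0$ with $P=P_1-P_0$ nonconstant. Differentiating in $n$ gives $q_1'=0$, so both $q_i$ are constant. For $P_i=a_in$ with distinct $a_i$, the homogeneous part of top degree $d$ of (4) is $\sum c_i(x+a_in)^d=0$, i.e. $\sum_ic_ia_i^r=0$ for $0\le r\le d$. If $d\ge p$, the Vandermonde determinant gives $c_i=0$ for all $i$; so $d\le p-1$. For general $P_i$ this breaks down because several $P_i$ may share their leading term.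

**Generating function.** Let $d=\max\deg q_i$, $q_i(u)=\sum_{j\le d}q_{i,j}u^j/j!$ and $A_i(z)=\sum_jq_{i,j}z^{d-j}$. The coefficient of $z^{d-l}$ in $A_i(z)e^{uz}$ is $\sum_{j\ge l}q_{i,j}u^{j-l}/(j-l)!=q_i^{(l)}(u)$ for $0\le l\le d$. Apply $\partial_x^l$ to (4) and set $x=0$: the series
$$F(z,n)=\sum_iA_i(z)e^{P_i(n)z}$$
has vanishing coefficients of $z^0,\dots,z^d$. So $F$ vanishes to order at least $d+1$ in $z$, and we want an upper bound $p$ for this order.

The first thing to try is to fix $n$. Then $F$ solves a constant-coefficient linear ODE in $z$ of order $\sum_i(\deg A_i+1)$, and a nonzero solution of an ODE of order $r$ vanishes at $0$ to order at most $r-1$. But $\deg A_i$ may be $d$, so we only get $d+1\le(p+1)(d+1)-1$, which is no information for $p\ge1$. The factors $A_i$ are too long.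

The remedy is to keep $n$ and take a leading part in both variables. For $P_i=a_in$, give $z^an^b$ the weight $a-b$. With $w=nz$ and $e=\min\operatorname{ord}A_i$, the part of lowest weight $e$ in $F$ is $z^e\sum_{\operatorname{ord}A_i=e}c_ie^{a_iw}$. The long series $A_i$ have become constants, and the ODE in $w$ has order at most $p+1$. In general, polynomials with the same leading term must be treated together, by induction on the degree. What has to be passed through the induction is the position of certain points of the support.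

For $F=\sum f_{ab}z^an^b\in\mathbb R[n][[z]]$ let $\operatorname{supp}F=\{(a,b):f_{ab}\ne0\}$.

**Proposition 4.1.** Let $D\ge0$, $m\ge1$, and let $P_1,\dots,P_m\in\mathbb R[n]$ have degree $\le D$ and pairwise nonconstant differences. Let $A_i\in\mathbb R[[z]]$ be not all zero, $e=\min_i\operatorname{ord}A_i$, $F=\sum_iA_i(z)e^{P_i(n)z}$. Then $F\ne0$, and every $(a,b)\in\operatorname{supp}F$ minimizing $(D+1)a-b$ satisfies $a\le e+m-1$.

First note that every $(a,b)\in\operatorname{supp}F$ satisfies
$$a\ge e,\qquad b\le D(a-e),\tag{5}$$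
since the coefficient of $z^a$ is a combination of $P_i(n)^{a-r}$ with $e\le r\le a$. So $(D+1)a-b\ge a+De$ is bounded below on the support, and a minimum is attained if $F\ne0$. The same remark applies to $Da-b\ge De$.

As an example take $F=1-e^{nz}+e^{n^2z}$, $D=2$. The polynomials $0,n$ share the coefficient $0$ of $n^2$ and together give $1-e^{nz}=-nz-\cdots$, with lowest weight $2a-b=1$; the third term has lowest weight $0$. So the part of $F$ of lowest weight is $e^{n^2z}$, and the minimizer of $3a-b$ is $(0,0)$.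

*Proof of Proposition 4.1.* Induction on $D$. If $D=0$, then $m=1$ and $F=A_1(z)e^{cz}$ has order $e$, with $b=0$ on the support; the minimizer has $a=e$. Let $D\ge1$ and assume the claim for $D-1$.

**Step 1 (clusters).** We prepare the use of the induction hypothesis. Group the indices into clusters $C$ according to the coefficient $c_C$ of $n^D$ in $P_i$. For $i\in C$ put $R_i=P_i-c_Cn^D$, of degree $\le D-1$. Within a cluster $R_i-R_j=P_i-P_j$ is nonconstant. Let $F_C=\sum_{i\in C}A_ie^{R_iz}$ and $m_C=|C|$, so $F=\sum_Ce^{c_Cn^Dz}F_C$. Ignore clusters on which all $A_i=0$; for the others let $e_C=\min_{i\in C}\operatorname{ord}A_i$. By induction $F_C\ne0$, and with $\mu_C=\min(Da-b)$ over $\operatorname{supp}F_C$, all minimizers have $a\le e_C+m_C-1$. Let $\mu=\min_C\mu_C$ and $M=\{C:\mu_C=\mu\}$.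

**Step 2 (lowest weight part).** We extract an exponential polynomial in one variable. Give $z^an^b$ the weight $Da-b$. Then $e^{cn^Dz}$ has weight $0$, so all weights in $F$ are $\ge\mu$. Put $w=n^Dz$. Since $z^an^{Da-\mu}=n^{-\mu}w^a$, the part of $F$ of weight $\mu$ is $n^{-\mu}\varphi(w)$ with
$$\varphi(w)=\sum_{C\in M}e^{c_Cw}\ell_C(w),\qquad\ell_C(w)=\sum_{Da-b=\mu}(F_C)_{ab}\,w^a .$$
The $\ell_C$ are nonzero polynomials (the exponents are bounded by Step 1) and the $c_C$ are distinct, so $\varphi\ne0$ and $F\ne0$. Let $a^*=\operatorname{ord}_w\varphi$; then $(a^*,Da^*-\mu)\in\operatorname{supp}F$. If $(a,b)\in\operatorname{supp}F$ minimizes $(D+1)a-b=a+(Da-b)$, then $a+(Da-b)\le a^*+\mu$ while $Da-b\ge\mu$, so $a\le a^*$. It remains to show $a^*\le e+m-1$.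

**Step 3 (the length of each $\ell_C$).** The order of the ODE depends on the range of exponents in $\ell_C$. For $C\in M$ let $\beta_C=\deg\ell_C\le e_C+m_C-1$ and $b_C=D\beta_C-\mu$, so that $(\beta_C,b_C)\in\operatorname{supp}F_C$. By (5) for $F_C$ (with $D-1$), $\beta_C\ge e_C$ and $b_C\le(D-1)(\beta_C-e_C)$. Hence
$$\beta_C-\frac\mu D=\frac{b_C}D\le\frac{D-1}D(\beta_C-e_C)\le m_C-1 .\tag{6}$$
Let $\alpha$ be the smallest exponent occurring in any $\ell_C$, $C\in M$. Since $b\ge0$ on the support, $\alpha\ge\mu/D$. So by (6)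
$$\beta_C-\alpha+1\le m_C\qquad(C\in M).$$

**Step 4 (counting zeros).** The function $w^{-\alpha}\varphi=\sum_{C\in M}e^{c_Cw}(w^{-\alpha}\ell_C)$ is nonzero and is annihilated by $\prod_{C\in M}(\frac d{dw}-c_C)^{\beta_C-\alpha+1}$. So it vanishes at $0$ to order at most $\sum_{C\in M}(\beta_C-\alpha+1)-1$. Hence for any $C_1\in M$
$$a^*\le\alpha+\sum_{C\in M}(\beta_C-\alpha+1)-1=\beta_{C_1}+\sum_{C\in M\setminus\{C_1\}}(\beta_C-\alpha+1)\le\beta_{C_1}+\sum_{C\in M\setminus\{C_1\}}m_C .\tag{7}$$

**Step 5 (bringing in $e$).** Let $C_0$ be a cluster with $e_{C_0}=e$. If $C_0\in M$, take $C_1=C_0$ in (7); since $\beta_{C_0}\le e+m_{C_0}-1$, we get $a^*\le e+m-1$. If $C_0\notin M$, let $(a_0,b_0)$ be a minimizer for $\mu_{C_0}$. Then $\mu<\mu_{C_0}=Da_0-b_0\le Da_0\le D(e+m_{C_0}-1)$. For any $C_1\in M$, (6) gives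
$$\beta_{C_1}\le\frac\mu D+m_{C_1}-1\le(e+m_{C_0}-1)+(m_{C_1}-1).$$
Since $C_0\notin M$, (7) again gives $a^*\le e+m-1$. $\square$

*Proof of Theorem B.* Suppose not all $q_i$ vanish, and form $A_i$ and $F$ as above. Some $q_{i,d}\ne0$, so some $A_i$ has a constant term and $e=0$. Proposition 4.1 with $m=p+1$ gives a point of $\operatorname{supp}F$ with $a\le p$. But $F$ vanishes to order at least $d+1$ in $z$, so $d+1\le p$. For $p=0$ this is impossible, so $q_0=0$. $\square$

## 5. From totally ergodic systems to a polynomial curve in a nilpotent group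

We turn to Theorem A. The known existence of some $s$ will bring us to nilsystems, no matter how large $s$ is. A *nilsystem* is $(G/\Gamma,\tau)$ with $G$ a nilpotent Lie group (not necessarily connected), $\Gamma$ discrete and cocompact, Haar measure, and $T$ the translation by $\tau\in G$. We use the following published results.

* (HK) Host–Kra, Ann. Math. 2005. For ergodic $X$, $Z_s(X)$ is an inverse limit of $s$-step nilsystems that are factors of $X$. An ergodic nilsystem of step $\le s$ equals its own $Z_s$. If $Y$ is a factor of $X$, then $Z_s(Y)\subset Z_s(X)$. Moreover (2) holds.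
* (C) The averages (3) converge in $L^2$ (Host–Kra, Israel J. Math. 149 (2005); Leibman, Israel J. Math. 146 (2005)).
* (UE) An ergodic nilsystem is uniquely ergodic and minimal (Parry; Leibman).
* (L) Leibman, "Pointwise convergence of ergodic averages for polynomial actions of $\mathbb Z^d$ by translations on a nilmanifold", ETDS 25 (2005). Let $H$ be a connected simply connected nilpotent Lie group with lattice $\Gamma_H$, and $h(u)=a_1^{p_1(u)}\cdots a_m^{p_m(u)}$, $u\in\mathbb Z^d$, with $a_\nu\in H$ and integer-valued polynomials $p_\nu$. Then $h(u)\Gamma_H$ is well distributed in $H/\Gamma_H$ for Haar measure iff its image in the torus $H/([H,H]\Gamma_H)$ is.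
* (M) Mal'cev (Corwin–Greenleaf, *Representations of nilpotent Lie groups*, §§5.1, 5.4). Let $N$ be a simply connected nilpotent Lie group with lattice $\Gamma$. Then $\mathfrak n_{\mathbb Q}=\mathbb Q\text{-span}(\log\Gamma)$ is a $\mathbb Q$-Lie algebra with $\mathfrak n_{\mathbb Q}\otimes\mathbb R=\mathfrak n$. For each $Z\in\mathfrak n_{\mathbb Q}$ some $\exp(qZ)\in\Gamma$, $q\ge1$. If $\mathfrak h\subset\mathfrak n$ is a subalgebra spanned by vectors of $\mathfrak n_{\mathbb Q}$ ("rational"), then $H=\exp\mathfrak h$ is closed, $H\cap\Gamma$ is a lattice in $H$, and $H\Gamma$ is closed.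

Here a sequence in a compact space indexed by $\mathbb Z^d$ is *well distributed* for a measure if it equidistributes along every Følner sequence of $\mathbb Z^d$, that is, every sequence of finite nonempty sets $\Phi_N$ with $|\Phi_N\triangle(\Phi_N+v)|/|\Phi_N|\to0$ for every $v$.

**Step 5.1 (reduction to nilsystems).** Let $s$ have the property in Definition 2.1. If $s\le k-1$, then $Z_s\subset Z_{k-1}$ and Theorem A holds; so let $s\ge k$. Replace the $f_j$ one at a time by $\mathbb E(f_j|Z_s)$. Each replacement changes the averages by averages containing $f_j-\mathbb E(f_j|Z_s)$, which tend to $0$. Still $\mathbb E(\mathbb E(f_i|Z_s)|Z_{k-1})=\mathbb E(f_i|Z_{k-1})=0$. So assume that all $f_j$ are $Z_s$-measurable. By (HK), given $\varepsilon>0$ there is a factor $Y$ of $X$ isomorphic to an $s$-step nilsystem with $\|f_j-\mathbb E(f_j|Y)\|_2<\varepsilon$ for all $j$. It is totally ergodic, being a factor of $X$. As $Z_{k-1}(Y)\subset Z_{k-1}(X)$, also $\mathbb E(\mathbb E(f_i|Y)|Z_{k-1}(Y))=\mathbb E(f_i|Z_{k-1}(Y))=0$.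 Replacing $f_j$ by $\mathbb E(f_j|Y)$ costs $O(\varepsilon)$ in $L^2$. So we may assume that $X=G/\Gamma$ is a totally ergodic nilsystem with translation $\tau$.

**Step 5.2 (a connected group and a unipotent automorphism).** We want coordinates in which the orbit of a point can be written down. The compact manifold $X$ has finitely many components, $r$ say, permuted transitively by $\tau$ by ergodicity. Then $T^r$ preserves each component; since $T^r$ is ergodic, $r=1$ and $X$ is connected. The orbits of the identity component $G^\circ$ are open, so $G^\circ$ acts transitively and $G=G^\circ\Gamma$. Write $\tau=b_0\gamma_0$ with $b_0\in G^\circ$, $\gamma_0\in\Gamma$. Let $\pi:N\to G^\circ$ be the universal cover and $\Gamma_N=\pi^{-1}(\Gamma\cap G^\circ)$, a lattice; then $X=N/\Gamma_N$. Conjugation by $\gamma_0$ preserves $G^\circ$ and $\Gamma\cap G^\circ$; let $\sigma$ be its lift to $N$, so $\sigma(\Gamma_N)=\Gamma_N$. Let $b\in N$ be a lift of $b_0$. Since $\tau g\Gamma=b_0(\gamma_0g\gamma_0^{-1})\Gamma$ for $g\in G^\circ$,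
$$T(g\Gamma_N)=b\,\sigma(g)\Gamma_N\qquad(g\in N).$$
The map $c(g)=\gamma_0g\gamma_0^{-1}g^{-1}$ of $G^\circ$ fixes $1$ and has differential $d\sigma-1$ there. Some iterate of $c$ is trivial since $G$ is nilpotent. By the chain rule $d\sigma-1$ is nilpotent.

**Step 5.3 (making $\sigma$ inner).** We enlarge $N$ so that $T$ becomes a translation by an element of a simply connected group. The maps $(d\sigma)^t=\sum_j\binom tj(d\sigma-1)^j$ depend polynomially on $t$ and are automorphisms of $\mathfrak n=\operatorname{Lie}N$ for $t\in\mathbb Z$, hence for all $t\in\mathbb R$. So $d\sigma=e^{\mathcal D}$ with a nilpotent derivation $\mathcal D$. Let $\mathfrak g=\mathbb RA\oplus\mathfrak n$ with $[A,Y]=\mathcal DY$ for $Y\in\mathfrak n$. The terms of the lower central series of $\mathfrak n$ are $\mathcal D$-invariant; on its successive quotients $\mathfrak n$ acts trivially and $\mathcal D$ nilpotently, and $[\mathfrak g,\mathfrak g]\subset\mathfrak n$. So $\mathfrak g$ is nilpotent. Let $\hat G\supset N=\exp\mathfrak n$ be its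 simply connected group. Then $e^Age^{-A}=\sigma(g)$ for $g\in N$.

Put $\hat\Gamma=\Gamma_Ne^{\mathbb ZA}$, a group since $\sigma(\Gamma_N)=\Gamma_N$. Elements of $\hat G$ are uniquely $ge^{tA}$ with $g\in N$, $t\in\mathbb R$, so $\hat\Gamma$ is discrete and $\hat\Gamma\cap N=\Gamma_N$. If $N=K\Gamma_N$ with $K$ compact, then writing $ge^{tA}=e^{\{t\}A}\,(e^{-\{t\}A}ge^{\{t\}A})\,e^{\lfloor t\rfloor A}$, with middle factor in $K\Gamma_N$, shows $\hat G=e^{[0,1]A}K\hat\Gamma$. So $\hat\Gamma$ is a lattice. Let $\hat\tau=be^A$. The map $g\Gamma_N\mapsto g\hat\Gamma$ is an embedding of $X$ into $\hat G/\hat\Gamma$, and it intertwines $T$ with left multiplication by $\hat\tau$: $be^Ag\hat\Gamma=b\sigma(g)e^A\hat\Gamma=b\sigma(g)\hat\Gamma$.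

**Step 5.4 (separating rational and irrational parts).** Later, characters will be tested for rationality, so we split $\log\hat\tau$. Let $\mathfrak g_{\mathbb Q},\mathfrak n_{\mathbb Q}$ be the rational forms given by $\hat\Gamma,\Gamma_N$. Then $\mathfrak g_{\mathbb Q}\supset\mathbb QA\oplus\mathfrak n_{\mathbb Q}$, with equality because the $\mathbb Q$-dimensions agree; so $\mathfrak g_{\mathbb Q}\cap\mathfrak n=\mathfrak n_{\mathbb Q}$. By the Baker–Campbell–Hausdorff (BCH) formula $\log\hat\tau=A+B$ with $B\in\mathfrak n$. Choose a $\mathbb Q$-basis $1,\beta_1,\dots,\beta_r$ of the $\mathbb Q$-span of $1$ and the coordinates of $B$ in a basis of $\mathfrak n_{\mathbb Q}$, and write $B=B_0+\sum_l\beta_lE_l$ with $B_0,E_l\in\mathfrak n_{\mathbb Q}$. By (M) choose $q\ge1$ such that $A_1:=q(A+B_0)\in\mathfrak g_{\mathbb Q}$ has $\exp A_1\in\hat\Gamma$. Replacing $\beta_l$ by $q\beta_l$,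
$$\log\hat\tau^q=A_1+E,\quad E=\sum_l\beta_lE_l,\quad 1,\beta_1,\dots,\beta_r\text{ linearly independent over }\mathbb Q.\tag{8}$$
Put $S=T^q$, $x_0=\Gamma_N$, $\delta=\operatorname{ad}A_1|_{\mathfrak n}$ and
$$g(t)=\exp(t(A_1+E))\exp(-tA_1)\qquad(t\in\mathbb R).$$
Then $g(t)\in N$, since its image in $\hat G/N\cong\mathbb R$ is trivial. The derivation $\delta$ is nilpotent, and $\delta\mathfrak n_{\mathbb Q}\subset\mathfrak g_{\mathbb Q}\cap\mathfrak n=\mathfrak n_{\mathbb Q}$. For $t\in\mathbb Z$, $\exp(tA_1)\in\hat\Gamma$; and $g'(t)=\exp(t(A_1+E))\,E\exp(-tA_1)=g(t)\cdot\operatorname{Ad}(\exp tA_1)E$. So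
$$S^tx_0=g(t)\Gamma_N\ (t\in\mathbb Z),\qquad g'(t)=g(t)\cdot e^{t\delta}E\ (t\in\mathbb R).\tag{9}$$

**Step 5.5 ($A_1,E_1,\dots,E_r$ generate $\mathfrak g$).** This is how ergodicity enters the algebra. Let $\mathfrak g'$ be the subalgebra they generate and $\mathfrak n'=\mathfrak g'\cap\mathfrak n$. Since $A_1\notin\mathfrak n$, $\mathfrak g'=\mathbb RA_1\oplus\mathfrak n'$, and $\mathfrak n'$ is spanned by the $E_l$ and the brackets of length $\ge2$ in the generators, all in $\mathfrak g_{\mathbb Q}\cap\mathfrak n=\mathfrak n_{\mathbb Q}$. So $\mathfrak n'$ is rational. Now $g(t)\in\exp\mathfrak g'\cap N=\exp\mathfrak n'=:N'$, so the $S$-orbit of $x_0$ lies in $N'\Gamma_N/\Gamma_N$, which is closed by (M). As $S$ is an ergodic nilrotation of $X=G/\Gamma$, the orbit is dense by (UE), and $N=N'\Gamma_N$. This is a countable union of translates of the closed set $N'$, so by Baire $N'$ has interior. Hence $\mathfrak n'=\mathfrak n$ and $\mathfrak g'=\mathfrak g$.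

**Example 5.6.** We follow two examples. (i) For $T(y_1,y_2)=(y_1+\alpha,y_2+y_1)$, take $G=\mathbb R^2\rtimes_\sigma\mathbb Z$ with $\sigma(y_1,y_2)=(y_1,y_2+y_1)$ and $\Gamma=\mathbb Z^2\rtimes\mathbb Z$. Then $N=\mathbb R^2$, $b=(\alpha,0)$, $\mathcal De_1=e_2$, $\mathcal De_2=0$, so $\mathfrak g$ is a Heisenberg algebra with $[A,e_1]=e_2$. By BCH $\log(e^{\alpha e_1}e^A)=A+\alpha(e_1-\frac12e_2)$. So $q=1$, $A_1=A$, $\beta_1=\alpha$, $E_1=e_1-\frac12e_2$, $\delta E_1=e_2$. By (9), $g(t)=\alpha(tE_1+\frac{t^2}2e_2)=\alpha(t,\binom t2)$, which is indeed the orbit of $0$. (ii) Let $N$ be the Heisenberg group with Lie algebra spanned by $Y_1,Y_2,Y_3=[Y_1,Y_2]$, $\Gamma_N$ a lattice with $\mathfrak n_{\mathbb Q}=\mathbb QY_1+\mathbb QY_2+\mathbb QY_3$, and $T$ the translation by $\tau=\exp(\beta_1Y_1+\beta_2Y_2)$ with $1,\beta_1,\beta_2$ linearly independent over $\mathbb Q$. Here $\sigma=1$, $\mathcal D=0$, $A_1=A$ is central, $\delta=0$, $E_1=Y_1$, $E_2=Y_2$.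

## 6. A filtration that counts degrees, and the factor $X_k$

The next object must satisfy two demands: it must define a factor inside $Z_{k-1}$, so that the hypothesis on $f_i$ can be used, and it must have a spanning set to which Theorem B applies.

For $d\ge1$ let $W_d=\operatorname{span}\{\delta^jE_l:j\ge d-1,\ 1\le l\le r\}$. For $c\ge1$ let $\mathfrak n_c$ be the span of all iterated brackets (any parenthesization, any length $\nu\ge1$) of elements $w_1\in W_{d_1},\dots,w_\nu\in W_{d_\nu}$ with $d_1+\dots+d_\nu\ge c$. By multilinearity, $\mathfrak n_c$ is spanned by the brackets of vectors $w_\rho=\delta^{c_\rho-1}E_{l_\rho}$ with $\sum_\rho c_\rho\ge c$. In Example 5.6 (i), $\mathfrak n_1=\mathbb R^2$, $\mathfrak n_2=\mathbb Re_2$, $\mathfrak n_3=0$. In (ii), $\mathfrak n_1=\mathfrak n$, $\mathfrak n_2=\mathbb RY_3$, $\mathfrak n_3=0$; in (i) the step is caused by $\delta$, in (ii) by a bracket.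

**Lemma 6.1.** $\mathfrak n_1=\mathfrak n$, $[\mathfrak g,\mathfrak n_c]\subset\mathfrak n_{c+1}$, each $\mathfrak n_c$ is a rational ideal of $\mathfrak g$, and the lower central series ($\mathfrak g_1=\mathfrak g$) satisfies $\mathfrak g_c\subset\mathfrak n_c$ for $c\ge2$.

*Proof.* Since $\delta W_d\subset W_{d+1}$ and $\delta$ is a derivation, $\delta\mathfrak n_c\subset\mathfrak n_{c+1}$. Also $[\mathfrak n_c,\mathfrak n_{c'}]\subset\mathfrak n_{c+c'}$. So $\mathbb RA_1+\mathfrak n_1$ is a subalgebra containing the generators of Step 5.5; it equals $\mathfrak g$, and $\mathfrak n_1=\mathfrak n$. Hence $[\mathfrak g,\mathfrak n_c]\subset\delta\mathfrak n_c+[\mathfrak n_1,\mathfrak n_c]\subset\mathfrak n_{c+1}\subset\mathfrak n_c$, so $\mathfrak n_c$ is an ideal. It is spanned by brackets of the rational vectors $\delta^jE_l$. Finally $[\mathfrak g,\mathfrak g]\subset\delta\mathfrak n+[\mathfrak n,\mathfrak n]\subset\mathfrak n_2$, and $\mathfrak g_{c+1}=[\mathfrak g,\mathfrak g_c]\subset[\mathfrak g,\mathfrak n_c]\subset\mathfrak n_{c+1}$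 by induction. $\square$

In fact $\mathfrak n_c=\mathfrak g_c$ for $c\ge2$: $\delta^jE_l\in\mathfrak g_{j+1}$ and $[\mathfrak g_a,\mathfrak g_b]\subset\mathfrak g_{a+b}$ give $\mathfrak n_c\subset\mathfrak g_c$. So $\mathfrak n_c$ is the lower central series with a convenient spanning set.

Let $J=\exp\mathfrak n_k$. It is closed and normal in $\hat G$, and $J\Gamma_N$ is a closed subgroup of $N$ by (M). Let $X_k=N/(J\Gamma_N)$. Since $\sigma$ is conjugation by $e^A$, $\sigma(J)=J$, so $X_k$ is a factor of $(X,T)$.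

**Lemma 6.2.** $X_k\subset Z_{k-1}(X)$. Hence $\mathbb E(f_i|X_k)=0$.

*Proof.* For $k=1$, $J=N$ and $X_1$ is a point. Let $k\ge2$ and $G^*=Ne^{\mathbb ZA}\ni\hat\tau$. Since $G^*=N\hat\Gamma$ and $N\cap\hat\Gamma J=\Gamma_NJ$, we have $X_k=(G^*/J)/(\hat\Gamma J/J)$, with $T$ acting as translation by $\hat\tau J$. The set $\hat\Gamma J$ is closed in $G^*$, since it meets each open coset $Ne^{mA}$ in the closed set $J\Gamma_Ne^{mA}$. So $\hat\Gamma J/J$ is a closed countable subgroup, hence discrete. It is cocompact because $X_k$ is compact. Finally $G^*/J\subset\hat G/J$ is nilpotent of step $\le k-1$, because $\mathfrak g_k\subset\mathfrak n_k$. So $X_k$ is an ergodic nilsystem of step $\le k-1$, and (HK) gives $X_k=Z_{k-1}(X_k)\subset Z_{k-1}(X)$. The last claim follows from $\mathbb E(f_i|Z_{k-1})=0$. $\square$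

**Lemma 6.3.** Let $dj$ be the $J$-invariant probability measure on $J/(J\cap\Gamma_N)$. For $f\in C(X)$,
$$\mathcal Ef(g\Gamma_N)=\int_{J/(J\cap\Gamma_N)}f(gj\Gamma_N)\,dj\tag{10}$$
is a well-defined continuous function on $X_k$, and $\mathcal Ef=\mathbb E(f|X_k)$.

*Proof.* $J\cap\Gamma_N$ is a lattice in $J$ by (M), so $dj$ exists and is unique. For $\gamma\in\Gamma_N$, $f(g\gamma j\Gamma_N)=f(g\,\gamma j\gamma^{-1}\Gamma_N)$, and conjugation by $\gamma$ preserves $J$, $J\cap\Gamma_N$ and therefore $dj$; so (10) does not depend on the choice of $g$. It is unchanged when $g$ is replaced by $gj_0$, $j_0\in J$, so $\mathcal Ef$ lives on $X_k$. It is continuous since $f(g'jx_0)=f((g'g^{-1})\,gjx_0)$ and $f$ is uniformly continuous on the compact space $X$. As $\mathcal E$ commutes with left translations by $N$, $f\mapsto\int_{X_k}\mathcal Ef$ is an $N$-invariant probability measure on $X$, that is, $\mu$. Since $\mathcal E(\varphi f)=\varphi\,\mathcal Ef$ for $\varphi\in C(X_k)$, we get $\int\varphi f\,d\mu=\int\varphi\,\mathcal Ef$,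 so $\mathcal Ef=\mathbb E(f|X_k)$. $\square$

**Step 6.4 (continuous functions).** We want (10) to vanish at every point. Choose a continuous $\tilde f$ with $\|\tilde f\|_\infty\le\|f_i\|_\infty$, close to $f_i$ in $L^2$. Then $\tilde f-\mathcal E\tilde f$ is continuous, has conditional expectation $0$, and $\|f_i-(\tilde f-\mathcal E\tilde f)\|_2\le\|f_i-\tilde f\|_2$ because $\mathbb E(f_i|X_k)=0$. Approximate the other $f_j$ by continuous functions bounded by $\|f_j\|_\infty$. The averages change by an arbitrarily small amount in $L^2$. So we may assume that all $f_j$ are continuous and $\mathbb E(f_i|X_k)=0$. Then $\mathcal Ef_i$ is continuous and $0$ almost everywhere, hence $0$ everywhere.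

**Step 6.5 (from $T$ to $S=T^q$).** Formula (9) describes $S$, so we split $n$ into classes mod $q$. Up to $o(1)$, the averages equal the mean over $0\le\rho<q$ of
$$\frac1{N'}\sum_{n\le N'}\prod_jS^{\tilde P_j(n)}(T^{P_j(\rho)}f_j),\qquad N'=\lfloor N/q\rfloor,\quad\tilde P_j(n)=\frac{P_j(qn+\rho)-P_j(\rho)}q\in\mathbb Z[n].$$
The $\tilde P_j$ and their differences are nonconstant, and $\tilde P_j(0)=0$. The functions $T^{P_j(\rho)}f_j$ are continuous and $\mathbb E(T^{P_i(\rho)}f_i|X_k)=T^{P_i(\rho)}\mathbb E(f_i|X_k)=0$. So, renaming, it suffices to treat $S$, polynomials as in Section 2 with $P_j(0)=0$, and continuous $f_j$ with $\mathbb E(f_i|X_k)=0$. By (C) the $L^2$ limit exists. So it suffices to show for every continuous $f_0$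
$$\lim_N\frac1N\sum_{n\le N}\int f_0\prod_{j=1}^kS^{P_j(n)}f_j\,d\mu=0 .\tag{11}$$

## 7. Equidistribution of $(S^mx_0,S^{m+P_1(n)}x_0,\dots,S^{m+P_k(n)}x_0)$

By unique ergodicity the integral in (11) is an average over $m$ of values at the points named in the heading. We now find the closed subgroup in which this two-parameter family equidistributes.

Let $u_j(x,n)=x+P_j(n)$ for $0\le j\le k$, and for $Y\in\mathfrak n$
$$Q_Y(t)=\int_0^te^{v\delta}Y\,dv=\sum_{c\ge1}\frac{t^c}{c!}\,\delta^{c-1}Y .$$
Expand
$$\big(Q_{E_l}(u_j(x,n))\big)_{0\le j\le k}=\sum_{(a,b)\ne(0,0)}x^an^b\,v_{l,a,b},\qquad v_{l,a,b}\in\mathfrak n_{\mathbb Q}^{k+1}.\tag{12}$$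
There is no constant term because $P_j(0)=0=Q_{E_l}(0)$, and the $v_{l,a,b}$ are rational because $\delta^{c-1}E_l/c!\in\mathfrak n_{\mathbb Q}$ and $P_j\in\mathbb Z[n]$. Let $V_l=\operatorname{span}_{a,b}(v_{l,a,b})$, $V=\sum_lV_l$, and let $\mathfrak h$ be the Lie subalgebra of $\mathfrak n^{k+1}$ generated by $V$. It is spanned by brackets of rational vectors, so it is rational for the lattice $\Gamma_N^{k+1}$. Put $H=\exp\mathfrak h$, $\Gamma_H=H\cap\Gamma_N^{k+1}$ (a lattice in $H$ by (M)), and $h(x,n)=(g(u_j(x,n)))_{0\le j\le k}$.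

For the family $\{n,2n\}$ and Example 5.6 (i), $V$ is spanned by $(1,1,1)E_1$, $(0,1,2)E_1$ and, for $e_2$, by $(1,1,1)e_2$, $(0,1,2)e_2$, $(0,1,4)e_2$ up to scalars. The last three are independent, so $V$ contains $e_2$ in each coordinate separately. For Example 5.6 (ii), $V$ is spanned by $(1,1,1)Y$ and $(0,1,2)Y$ with $Y\in\{Y_1,Y_2\}$.

**Step 7.1 ($h(x,n)\in H$ for all real $x,n$).** We check that $H$ contains the family. By (9), the curve $\theta\mapsto h(\theta x,\theta n)$ starts at $1$ and has left logarithmic derivative $\frac d{d\theta}\big(Q_E(u_j(\theta x,\theta n))\big)_j$, which lies in $V$ since $Q_E=\sum_l\beta_lQ_{E_l}$. The equation $y'=y\cdot\xi(\theta)$ with $\xi(\theta)\in\mathfrak h$ and $y(0)=1$ has a solution in $H$, and by uniqueness it is our curve.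

**Lemma 7.2 (Weyl along Følner sequences).** Let $\psi\in\mathbb R[m,n]$ have an irrational nonconstant coefficient. Then the averages of $e(\psi)$ along every Følner sequence $(\Phi_N)$ of $\mathbb Z^2$ tend to $0$.

For instance, for irrational $\alpha$ and an integer $l\ne0$ this applies to $\psi=l\alpha m$; so $(m,n)\mapsto m\alpha$ is well distributed in $\mathbb T$.

*Proof.* We first remove the rational terms on top. Let $d\ge1$ be the largest total degree of a monomial of $\psi$ with irrational coefficient, and $L\ge1$ a common denominator of the coefficients of the monomials of degree $>d$. On a coset $\rho+L\mathbb Z^2$ each of the latter terms is constant mod $1$. So there $e(\psi(\rho+Lv))$ is a constant times $e(\psi_\rho(v))$ with $\deg\psi_\rho=d$, and the degree-$d$ part of $\psi_\rho$ is $L^d$ times that of $\psi$; it has an irrational coefficient. Let $\Phi_N^\rho=\{v:\rho+Lv\in\Phi_N\}$. Translating $\Phi_N$ by $\rho'-\rho$ shows $|\Phi_N^\rho|=|\Phi_N^{\rho'}|+o(|\Phi_N|)$, so $|\Phi_N^\rho|/|\Phi_N|\to L^{-2}$;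 and $|\Phi_N^\rho\triangle(\Phi_N^\rho+v)|\le|\Phi_N\triangle(\Phi_N+Lv)|=o(|\Phi_N|)$. So $(\Phi_N^\rho)$ is a Følner sequence. It therefore suffices to prove, by induction on $d\ge1$, the claim for $\psi$ of degree $d$ whose degree-$d$ part $\psi_d$ has an irrational coefficient.

If $d=1$, $e(\psi)$ is a constant times a nontrivial character $\omega$ of $\mathbb Z^2$. Choose $v_0$ with $\omega(v_0)\ne1$; then $|1-\omega(v_0)|\,|\sum_{v\in\Phi_N}\omega(v)|\le|\Phi_N\triangle(\Phi_N+v_0)|=o(|\Phi_N|)$.

Let $d\ge2$. Some monomial $m^an^{d-a}$ has an irrational coefficient in $\psi_d$. Let $\mathbf e=(1,0)$ if $a\ge1$ and $\mathbf e=(0,1)$ if $a=0$; then $\partial_{\mathbf e}\psi_d$ has an irrational coefficient. With $u=e(\psi)$, the average of $u$ over $\Phi_N$ equals that of $\frac1R\sum_{t\le R}u(v+t\mathbf e)$ up to $o(1)$. By Cauchy–Schwarz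
$$\limsup_N\Big|\frac1{|\Phi_N|}\sum_{v\in\Phi_N}u(v)\Big|^2\le\frac1{R^2}\sum_{t,t'\le R}\limsup_N\Big|\frac1{|\Phi_N|}\sum_{v\in\Phi_N}u(v+t\mathbf e)\overline{u(v+t'\mathbf e)}\Big| .$$
For $t\ne t'$, $\psi(v+t\mathbf e)-\psi(v+t'\mathbf e)$ has degree $d-1$ and degree-$(d-1)$ part $(t-t')\partial_{\mathbf e}\psi_d$, with an irrational coefficient. These terms vanish by induction, so the right side is at most $1/R$. Let $R\to\infty$. $\square$

**Step 7.3 ($(h(m,n)\Gamma_H)_{(m,n)\in\mathbb Z^2}$ is well distributed in $H/\Gamma_H$).** We verify the hypotheses of (L). By BCH $\log g(t)$ is polynomial in $t$, so $\log h$ is an $\mathfrak h$-valued polynomial. In Mal'cev coordinates of the second kind on $H$, which are polynomial functions of $\log$, $h=\prod_\nu\exp(\theta_\nu(m,n)Y_\nu)$ with real polynomials $\theta_\nu$ and $Y_\nu\in\mathfrak h$. Expanding $\theta_\nu$ in the products $\binom ma\binom nb$ puts $h$ in the form required in (L).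

A nontrivial character of $H/([H,H]\Gamma_H)$ is $e(\chi\circ\log)$ for a linear functional $\chi\ne0$ on $\mathfrak h$ vanishing on $[\mathfrak h,\mathfrak h]$ with $\chi(\log\Gamma_H)\subset\mathbb Z$. If $v\in\mathfrak h\cap\mathfrak n_{\mathbb Q}^{k+1}$, then $\exp(q'v)\in\Gamma_H$ for some $q'\ge1$ by (M), so $\chi(v)\in\mathbb Q$. Since $\chi\circ\log$ is a homomorphism $H\to\mathbb R$ with differential $\chi$, integrating the logarithmic derivative of Step 7.1 over $0\le\theta\le1$ gives
$$\chi(\log h(x,n))=\sum_{(a,b)\ne(0,0)}x^an^b\sum_l\beta_l\,\chi(v_{l,a,b}).\tag{13}$$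
If all these coefficients were rational, the independence of $1,\beta_1,\dots,\beta_r$ would give $\chi(v_{l,a,b})=0$ for all $l,a,b$. Then $\chi=0$ on $V$ and, as $\chi$ kills brackets, on $\mathfrak h$: a contradiction. So some nonconstant coefficient is irrational, and by Lemma 7.2 the averages of $e(\chi(\log h(m,n)))$ along every Følner sequence tend to $0$. Hence the image in the torus is well distributed, and (L) applies.

**Step 7.4 (the limit as an integral over $H/\Gamma_H$).** Let $F=f_0\otimes\cdots\otimes f_k$ and let $m_H$ be Haar measure on $H/\Gamma_H\subset X^{k+1}$. By (UE) and (9), for each $n$,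
$$\int f_0\prod_jS^{P_j(n)}f_j\,d\mu=\lim_M\frac1M\sum_{m\le M}F\big(h(m,n)\Gamma_N^{k+1}\big).$$
Choose $M_N\ge N$ so large that for $M=M_N$ this holds within $1/N$ for all $n\le N$. The rectangles $[1,M_N]\times[1,N]$ form a Følner sequence in $\mathbb Z^2$, so Step 7.3 gives
$$\text{the limit in (11) equals }\int F\,dm_H .\tag{14}$$

## 8. Brackets of vectors that vanish in different coordinates

Let $\iota_i$ denote the $i$-th coordinate embedding $\mathfrak n\to\mathfrak n^{k+1}$ and also $N\to N^{k+1}$. To use $\mathcal Ef_i=0$ we want $H$ to contain $\iota_i(J)$, i.e. $\iota_i(\mathfrak n_k)\subset\mathfrak h$.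

A direct attempt is to look for $\iota_i(w)$ in $V$ itself. Example 5.6 (ii) with $\{n,2n\}$ shows why this is not enough. Here $\mathfrak n_2=\mathbb RY_3$, but all coordinates of vectors in $V$ lie in $\operatorname{span}(Y_1,Y_2)$. And $V$ contains no $\iota_0(Y_1)$, since $(1,0,0)$ is not in the span of $(1,1,1)$ and $(0,1,2)$. But that span contains $(1,0,-1)$ and $(2,1,0)$, and
$$[(1,0,-1)Y_1,\,(2,1,0)Y_2]=(2,0,0)Y_3=2\,\iota_0(Y_3).$$
Brackets in $\mathfrak n^{k+1}$ are taken coordinatewise. So it suffices that each entry of a bracket vanishes in some of the unwanted coordinates and that together they cover all of them. Theorem B tells us how many coordinates one entry can kill.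

**Lemma 8.1.** Let $w=\delta^{c-1}E_l$, $c\ge1$, $0\le i\le k$, and $\mathcal J\subset\{0,\dots,k\}\setminus\{i\}$ with $1\le|\mathcal J|\le c$. There is $y\in V$ with $y_i=w$ and $y_j=0$ for all $j\in\mathcal J$.

*Proof.* Let $\mathcal S=\{i\}\cup\mathcal J$. If there were no such $y\in V_l$, the vector of $\mathfrak n^{\mathcal S}$ with $i$-th coordinate $w$ and other coordinates $0$ would lie outside the projection of $V_l$ to $\mathfrak n^{\mathcal S}$. So there would be linear functionals $\lambda_j$ on $\mathfrak n$ ($j\in\mathcal S$) with $\sum_{j\in\mathcal S}\lambda_j(y_j)=0$ for all $y\in V_l$ and $\lambda_i(w)\ne0$. Put $q_j(t)=\lambda_j(Q_{E_l}(t))$. By (12) the vectors $(Q_{E_l}(u_j(x,n)))_j$ lie in $V_l$, so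
$$\sum_{j\in\mathcal S}q_j(x+P_j(n))=0\quad\text{identically}.$$
The coefficient of $t^c$ in $q_i$ is $\lambda_i(\delta^{c-1}E_l)/c!=\lambda_i(w)/c!\ne0$, so $\deg q_i\ge c\ge|\mathcal J|$. But Theorem B for the $|\mathcal J|+1$ polynomials $P_j$, $j\in\mathcal S$, gives $\deg q_i\le|\mathcal J|-1$, a contradiction. $\square$

**Proposition 8.2.** $\iota_i(\mathfrak n_k)\subset\mathfrak h$ for each $0\le i\le k$.

*Proof.* By multilinearity consider an iterated bracket $\mathcal B(w_1,\dots,w_\nu)$ with $w_\rho=\delta^{c_\rho-1}E_{l_\rho}$ and $\sum_\rho c_\rho\ge k$. Then $\sum_\rho\min(c_\rho,k)\ge k$: either some $c_\rho\ge k$, or the sum is $\sum_\rho c_\rho$. As $\{0,\dots,k\}\setminus\{i\}$ has $k$ elements, we can choose subsets $\mathcal J_\rho$ of it with $|\mathcal J_\rho|=\min(c_\rho,k)$ and $\bigcup_\rho\mathcal J_\rho=\{0,\dots,k\}\setminus\{i\}$. Let $y_\rho\in V$ be given by Lemma 8.1 for $w_\rho$, $\mathcal J_\rho$. For $j\ne i$ some $y_\rho$ has $j$-th coordinate $0$, so $\mathcal B(y_1,\dots,y_\nu)$ has $j$-th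 coordinate $0$. Its $i$-th coordinate is $\mathcal B(w_1,\dots,w_\nu)$. (If $\nu=1$, this says $y_1=\iota_i(w_1)$.) Hence $\iota_i(\mathcal B(w_1,\dots,w_\nu))=\mathcal B(y_1,\dots,y_\nu)\in\mathfrak h$. $\square$

*End of the proof of Theorem A.* By Proposition 8.2, $\iota_i(J)\subset H$, with $i$ the index for which $\mathcal Ef_i=0$. We average over this subgroup as in Lemma 6.3. For $\Psi\in C(H/\Gamma_H)$ put
$$\Psi^\flat(h\Gamma_H)=\int_{J/(J\cap\Gamma_N)}\Psi(h\,\iota_i(j)\Gamma_H)\,dj .$$
The integrand depends only on the class of $j$, since $\iota_i(J\cap\Gamma_N)\subset H\cap\Gamma_N^{k+1}=\Gamma_H$. The result does not depend on the choice of $h$ in its class. Indeed, for $\gamma=(\gamma_0,\dots,\gamma_k)\in\Gamma_H$ we have $h\gamma\,\iota_i(j)\Gamma_H=h\,\iota_i(\gamma_ij\gamma_i^{-1})\Gamma_H$, and conjugation by $\gamma_i\in\Gamma_N$ preserves $J$, $J\cap\Gamma_N$ and $dj$. As in Lemma 6.3, $\Psi^\flat$ is continuous, and $\Psi\mapsto\Psi^\flat$ commutes with left translations by $H$. So $\Psi\mapsto\int\Psi^\flat\,dm_H$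 is an $H$-invariant probability measure on $H/\Gamma_H$; there is only one, so
$$\int\Psi\,dm_H=\int\Psi^\flat\,dm_H .$$
Take $\Psi=F$. For $h=(g_0,\dots,g_k)\in H$, only the $i$-th coordinate is affected by $\iota_i(j)$, so by (10)
$$F^\flat(h\Gamma_H)=\prod_{l\ne i}f_l(g_l\Gamma_N)\cdot\int_{J/(J\cap\Gamma_N)}f_i(g_ij\Gamma_N)\,dj=\prod_{l\ne i}f_l(g_l\Gamma_N)\cdot\mathcal Ef_i(g_i\Gamma_N)=0 ,$$
because $\mathcal Ef_i$ vanishes at every point (Step 6.4). Here it matters that it vanishes everywhere, since the $i$-th coordinate projection of $m_H$ was not examined. Hence $\int F\,dm_H=0$, and (14) gives (11). So the property of Definition 2.1 holds with $s=k-1$, and the complexity is at most $k-1$. $\blacksquare$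

## 9. Families that attain $k-1$

*Proof of Theorem C.* (a) The relation with $q_0=1$, $q_1=-1$ and the other $q_i=0$ shows $c(\mathcal P)\ge0$; Theorem B with $p=k$ shows that $c(\mathcal P)\le k-1$, so the largest degree exists. A relation in which some $q_i$ has degree $c(\mathcal P)$ has largest degree $c(\mathcal P)$, so Proposition 3.1 gives $c(\mathcal P)\le\operatorname{complexity}(\mathcal P)$. The upper bound is Theorem A.

(b) The family $\{P,2P,\dots,kP\}$ is as in Section 2, since $iP$ and $(i-j)P$ are nonconstant for $i\ge1$, $i\ne j$. For $k=1$ the complexity is $0$ by Theorem A. For $k\ge2$,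
$$\sum_{i=0}^k(-1)^i\binom ki\,(x+iP(n))^{k-1}=0,$$
because the left side is, up to sign, a $k$-th finite difference with step $P(n)$ of a polynomial of degree $k-1$. This is a relation of degree $k-1$, so $c(\mathcal P)\ge k-1$, and (a) gives complexity exactly $k-1$. $\blacksquare$
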